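\title{The fixed-point property of complex Grassmannians and endomorphisms of their cohomology rings}

\begin{abstract}
Let $G_{k,n}$ be the Grassmann manifold of $k$-dimensional subspaces of $\mathbb{C}^{n+k}$. We prove that every continuous self-map of $G_{k,n}$ has a fixed point when $n\neq k$ and $nk$ is even. In all other cases there are explicit maps without fixed points, so this confirms the conjectured characterization of the fixed-point property. The proof classifies the graded endomorphisms of the cohomology ring: for $n\neq k$ and any field $F$ of characteristic $0$, each of them multiplies $H^{2d}(G_{k,n};F)$ by $m^d$ for some $m\in F$. After a rescaling, a nonzero endomorphism acts on the finite set of $k$-element subsets of the $(n+k)$-th roots of $(-1)^{k-1}$, and the functions on this set carry a hermitian product for which the Schur polynomials are orthonormal. We also treat the case $n=k$.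
\end{abstract}

\section{Introduction}\label{sec:intro}

For integers $k,n\ge 1$ let $G_{k,n}$ be the Grassmann manifold of $k$-dimensional complex linear subspaces of $\mathbb{C}^{n+k}$. It is a compact manifold of complex dimension $nk$, and $G_{1,n}=\mathbb{C}P^n$. A space has the \emph{fixed-point property} if every continuous map $f$ of the space to itself has a point $x$ with $f(x)=x$. We determine the pairs $(k,n)$ for which $G_{k,n}$ has this property.

The basic tool is the Lefschetz fixed point theorem: if $M$ is a compact manifold and the Lefschetz number $L(f)=\sum_i(-1)^i\operatorname{tr}\bigl(f^*|H^i(M;\mathbb{Q})\bigr)$ of a continuous map $f\colon M\to M$ is nonzero, then $f$ has a fixed point. For $M=\mathbb{C}P^n$ the cohomology ring is generated by one class $x\in H^2$, and $f^*x=mx$ with $m\in\mathbb{Z}$. Hence $L(f)=1+m+\dots+m^n$, and this vanishes only when $m=-1$ and $n$ is odd. So $\mathbb{C}P^n$ has the fixed-point property for even $n$.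

In the other direction, two constructions give maps without fixed points.
\begin{itemize}
\item If $n=k$, the map $V\mapsto V^\perp$ has no fixed point, because $V\cap V^\perp=0$.
\item If $n$ and $k$ are both odd, then $n+k$ is even and
$$j(z_1,z_2,z_3,z_4,\dots)=(-\bar z_2,\bar z_1,-\bar z_4,\bar z_3,\dots)$$
is an antilinear map of $\mathbb{C}^{n+k}$ with $j^2=-1$. A complex subspace with $jV=V$ is a vector space over the quaternions, so its complex dimension is even. Since $k$ is odd, $V\mapsto jV$ has no fixed point.
\end{itemize}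
The natural guess is that these are the only obstructions, and this is the conjecture posed in \cite{SM}: \emph{$G_{k,n}$ has the fixed-point property if and only if $n\neq k$ and $nk$ is even.} The two constructions give the ``only if'' direction. The conjecture is known to hold for $k=2$, for $k=3$, and whenever $n\ge 2k^2-k-1$; we do not use these cases. We prove the ``if'' direction in general.

\begin{theorem}\label{thm:fpp}
If $n\neq k$ and $nk$ is even, then every continuous map $f\colon G_{k,n}\to G_{k,n}$ has a fixed point.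
\end{theorem}

To imitate the argument for $\mathbb{C}P^n$ we must know every possible $f^*$. Let $F$ be a field of characteristic $0$. The ring $H^*(G_{k,n};F)$ is concentrated in even degrees. It has a basis of Schubert classes $s_\lambda\in H^{2|\lambda|}$, indexed by the partitions $\lambda$ with at most $k$ parts, each at most $n$; in particular $H^2$ is one-dimensional. For $m\in F$ let $\psi^m$ be the endomorphism that acts on $H^{2d}$ as multiplication by $m^d$; thus $\psi^0$ is the identity in degree $0$ and zero in positive degrees. Endomorphisms of algebras are always assumed to preserve $1$.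

\begin{theorem}\label{thm:endo}
Let $n\neq k$ and let $F$ be a field of characteristic $0$. Every graded $F$-algebra endomorphism of $H^*(G_{k,n};F)$ is $\psi^m$ for some $m\in F$.
\end{theorem}

For $k,n\ge 2$ the ring is not generated by $H^2$, so the scalar by which an endomorphism acts on $H^2$ does not determine it in any obvious way. In particular, nothing prevents a priori an endomorphism from vanishing on $H^2$ without vanishing in all positive degrees. The hypothesis $n\neq k$ cannot be dropped: for $n=k$ there is an extra symmetry, and in the smallest case also an endomorphism of exactly this degenerate kind. Write $\lambda'$ for the conjugate (transposed) partition.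

\begin{theorem}\label{thm:square}
Let $D$ be the automorphism of $H^*(G_{k,k};F)$ given by $D(s_\lambda)=s_{\lambda'}$. If $k\ge 4$ and $F$ is any field of characteristic $0$, or if $k$ is arbitrary and $F=\mathbb{Q}$, then every graded endomorphism of $H^*(G_{k,k};F)$ is $\psi^m$ or $D\psi^m$ for some $m\in F$. For $k=2$ and $F=\mathbb{C}$ this fails.
\end{theorem}

Theorem~\ref{thm:square} is not needed for Theorem~\ref{thm:fpp}, which is deduced from Theorem~\ref{thm:endo} in Section~\ref{sec:lefschetz}.

The idea of the classification is to replace the cohomology ring, in which every element of positive degree is nilpotent, by a ring of functions on a finite set. The cohomology ring is a polynomial ring on $e_1,\dots,e_k$ modulo relations $h_{n+1},\dots,h_{n+k}$. If the last relation $h_{n+k}=0$ is replaced by $h_{n+k}=(-1)^{k-1}$, the solution set becomes a set $X$ of $\binom{n+k}{k}$ distinct points (Section~\ref{sec:X}). Because only the relation of top degree was changed, a nonzero endomorphism $\varphi$ induces, after rescaling, a map $\Phi\colon X\to X$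 (Section~\ref{sec:action}). The generator $e_k$ has absolute value $1$ on $X$, hence so does $\varphi(e_k)$. This one fact forces $\varphi(e_k)$ to be a multiple of $e_k$ (Section~\ref{sec:u}), and that in turn forces $\varphi=\psi^m$ (Section~\ref{sec:rigid}). Two small cases escape this argument and are settled by arithmetic in cyclotomic fields (Section~\ref{sec:prime}). Section~\ref{sec:example} carries out the smallest of them by hand, before the general theory.

\section{The Lefschetz number}\label{sec:lefschetz}

The dimension of $H^{2d}(G_{k,n};\mathbb{Q})$ is the number of partitions of $d$ with at most $k$ parts, each at most $n$. The generating function of these numbers is the Gaussian binomial coefficient, the polynomial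
$$\binom{n+k}{k}_q=\prod_{i=1}^k\frac{1-q^{n+i}}{1-q^i}.$$

\begin{corollary}\label{cor:lefschetz}
Let $n\neq k$ and let $f\colon G_{k,n}\to G_{k,n}$ be continuous. There is an integer $m$ such that $f^*$ acts on $H^{2d}(G_{k,n};\mathbb{Q})$ as multiplication by $m^d$ for all $d$, and $L(f)=\binom{n+k}{k}_{q=m}$.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:endo} with $F=\mathbb{Q}$, we have $f^*=\psi^m$ with $m\in\mathbb{Q}$. Since $f^*$ preserves $H^2(G_{k,n};\mathbb{Z})=\mathbb{Z}$, the number $m$ is an integer. All cohomology is in even degrees, so $L(f)=\sum_d m^d\dim H^{2d}$.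
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fpp}]
We show that $\binom{n+k}{k}_{q=m}\neq0$ for every integer $m$ when $nk$ is even. The value is $1$ for $m=0$, and for $m=1$ it is the total dimension $\binom{n+k}{k}$. For $|m|\ge2$ no factor $1-m^a$ with $a\geq 1$ vanishes. For $m=-1$ we let $q\to-1$ in the product. The sets $\{1,\dots,k\}$ and $\{n+1,\dots,n+k\}$ contain equally many even integers: if $k$ is even, both contain $k/2$, and if $k$ is odd, then $n$ is even and $i$ and $n+i$ have the same parity. Hence they also contain equally many odd integers. For odd $a$ we have $1-q^a\to2$, so the odd exponents of the numerator and of the denominator cancel in the limit. For even $a,b$ we have $(1-q^a)/(1-q^b)\to a/b>0$, so the even exponents, paired off, contribute a positive number. Thus $L(f)\ne0$ in all cases, and the Lefschetz theorem applies.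
\end{proof}

The parity of $nk$ enters only at $m=-1$. If $n$ and $k$ are both odd, the numerator has $(k+1)/2$ even exponents and the denominator $(k-1)/2$, so the limit is $0$; this leaves room for the map $V\mapsto jV$ of the introduction.

\section{The cohomology ring}\label{sec:ring}

\subsection*{Symmetric functions}
Let $\Lambda=\mathbb{C}[e_1,e_2,\dots]$ be the ring of symmetric functions in $x_1,x_2,\dots$, graded by degree, with $\Lambda_d$ its part of degree $d$. The elementary functions $e_i$, the complete functions $h_j$ and the power sums $p_j$ are given by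
$$\sum_{i\ge0}(-1)^ie_it^i=\prod_i(1-x_it),\qquad \sum_{j\ge0}h_jt^j=\prod_i(1-x_it)^{-1},\qquad p_j=\sum_ix_i^j .$$
Setting $x_i=0$ for $i>k$ maps $\Lambda$ onto $R=\mathbb{C}[x_1,\dots,x_k]^{S_k}=\mathbb{C}[e_1,\dots,e_k]$. The kernel is generated by the $e_i$ with $i>k$, so $\Lambda_d\to R_d$ is an isomorphism for $d\le k$. The Schur functions $s_\lambda$ form a basis of $\Lambda$; we draw $\lambda$ as a diagram with rows of lengths $\lambda_1\ge\lambda_2\ge\cdots$ and write $\ell(\lambda)$ for the number of rows. We use the following textbook facts.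
\begin{itemize}
\item[(S1)] \emph{Bialternant formula.} In $R$ one has $s_\lambda=\det(x_i^{\lambda_j+k-j})/\det(x_i^{k-j})$ if $\ell(\lambda)\le k$, and $s_\lambda=0$ otherwise. In particular $s_{(c^k)}=e_k^c$.
\item[(S2)] \emph{Jacobi--Trudi formula.} $s_\lambda=\det(h_{\lambda_i-i+j})_{1\le i,j\le\ell(\lambda)}$, with $h_0=1$ and $h_j=0$ for $j<0$. The ring involution $\iota$ of $\Lambda$ with $\iota(e_i)=h_i$ satisfies $\iota(h_i)=e_i$ and $\iota(s_\lambda)=s_{\lambda'}$.
\item[(S3)] \emph{Pieri rules.} $h_js_\lambda=\sum s_\nu$ over all $\nu$ obtained from $\lambda$ by adding $j$ cells, no two in the same column (a horizontal strip); $e_js_\lambda=\sum s_\nu$ with no two added cells in the same row (a vertical strip).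
\item[(S4)] \emph{Hall product.} Let $(\cdot,\cdot)$ be the hermitian product on $\Lambda$, linear in the first argument, for which the $s_\lambda$ are orthonormal. The products $p_\lambda=p_{\lambda_1}p_{\lambda_2}\cdots$ form an orthogonal basis, and $e_d=\sum_{\lambda\vdash d}\pm z_\lambda^{-1}p_\lambda$ with $z_\lambda=(p_\lambda,p_\lambda)>0$.
\item[(S5)] \emph{Adjoints.} Let $f^\perp$ be the adjoint of multiplication by $f$, so that $(fg,g')=(g,f^\perp g')$. By (S3), $h_j^\perp s_\nu$ and $e_j^\perp s_\nu$ are the sums of the $s_\lambda$ obtained by removing a horizontal, respectively vertical, strip of size $j$ from $\nu$. On $\Lambda=\mathbb{C}[p_1,p_2,\dots]$ one has $p_j^\perp=j\,\partial/\partial p_j$. Since $e_1=h_1=p_1$, $e_2=\frac12(p_1^2-p_2)$ and $h_2=\frac12(p_1^2+p_2)$, the operator $e_1^\perp$ is a derivation and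
$$e_2^\perp(fg)=(e_2^\perp f)g+(e_1^\perp f)(e_1^\perp g)+f\,e_2^\perp g ,$$
and the same formula holds with $h_2^\perp$ in place of $e_2^\perp$.
\end{itemize}

\subsection*{Presentation and basis}
Put $N=n+k$. We halve all cohomological degrees. The standard presentation is
$$H:=H^*(G_{k,n};\mathbb{C})=R/I,\qquad I=(h_{n+1},\dots,h_N),$$
where $e_i$ is the $i$-th Chern class of the dual of the tautological bundle; it is defined over $\mathbb{Q}$ and holds over any field of characteristic $0$. The recursion $h_j=e_1h_{j-1}-e_2h_{j-2}+\dots\pm e_kh_{j-k}$ in $R$ shows that $h_j\in I$ for all $j>n$. We say that $\lambda$ is \emph{in the box} if $\ell(\lambda)\le k$ and $\lambda_1\le n$. The classes of the $s_\lambda$ with $\lambda$ in the box are the Schubert classes and form a basis of $H$. If $\lambda$ is not in the box, then $s_\lambda$ maps to $0$ in $H$: for $\ell(\lambda)>k$ this is (S1), and for $\lambda_1>n$ the first row of the determinant (S2) lies in $I$. Since $I$ starts in degree $n+1$, we have $R_d=H_d$ for $d\le n$.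

We may also write $H=\Lambda/(e_i,h_j: i>k,\ j>n)$. For $n=k$ this ideal is stable under $\iota$, so $\iota$ induces the automorphism $D$ of Theorem~\ref{thm:square}, over any field. It satisfies $D^2=1$, $D(e_i)=h_i$, $D(h_i)=e_i$, and it is the identity on $H^2$.

\subsection*{Reductions}
The homeomorphism $V\mapsto V^\perp$ from $G_{k,n}$ to $G_{n,k}$ allows us to assume $k\le n$. For $k=1$ the ring is generated by $e_1$ and the theorems are immediate, so let $k\ge2$.

We may also take $F=\mathbb{C}$ in Theorem~\ref{thm:endo} and in the case $k\ge4$ of Theorem~\ref{thm:square}. Indeed, the matrix entries of an endomorphism $\varphi$ over $F$ in the Schubert basis generate a finitely generated field $F_0\supset\mathbb{Q}$, and such a field embeds in $\mathbb{C}$. Suppose that $\varphi$ becomes $\psi^m$ or $D\psi^m$ over $\mathbb{C}$. Then $m$ is the matrix entry of $\varphi$ on $H^2$, so $m\in F_0$, and the identity of matrices holds over $F_0\subset F$.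

\emph{From now on $2\le k\le n$ and $\varphi$ is a graded endomorphism of $H$.} Since $R_i=H_i$ for $i\le k$, each $\varphi(e_i)$ has a unique representative in $R_i$. So $\varphi$ has a unique graded lift $\tilde\varphi\colon R\to R$, and $\tilde\varphi(I)\subset I$.

For a multiset $T$ of $k$ complex numbers and $g\in R$, let $g(T)$ be the value of $g$ at the elements of $T$. The numbers $e_1(T),\dots,e_k(T)$ are, up to sign, the coefficients of the monic polynomial with roots $T$; they determine $T$ and may be prescribed arbitrarily. So for every multiset $S$ there is a unique multiset $T$ with $e_i(T)=\tilde\varphi(e_i)(S)$ for $1\le i\le k$. Both $g\mapsto g(T)$ and $g\mapsto\tilde\varphi(g)(S)$ are algebra homomorphisms $R\to\mathbb{C}$, so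
\begin{equation}\label{eq:T}
g(T)=\tilde\varphi(g)(S)\qquad\text{for all }g\in R.
\end{equation}
We write $T=\Phi(S)$. This turns $\tilde\varphi$ into a self-map of the space of multisets.

\section{Two small Grassmannians}\label{sec:example}

\subsection*{The case $G_{2,3}$}
Here $H=\mathbb{C}[e_1,e_2]/(h_4,h_5)$, and $\tilde\varphi(e_1)=me_1$, $\tilde\varphi(e_2)=ae_2+be_1^2$. The ideal $I$ is spanned by $h_4$ in degree $4$ and by $h_5,e_1h_4$ in degree $5$, so
$$\tilde\varphi(h_4)=\nu h_4,\qquad \tilde\varphi(h_5)=\mu h_5+\rho\,e_1h_4$$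
with $\nu,\mu,\rho\in\mathbb{C}$. We have $h_j(x,y)=(x^{j+1}-y^{j+1})/(x-y)$ for $x\neq y$ and $h_j(x,x)=(j+1)x^j$. Therefore $h_4(x,y)=0$ if and only if $x^5=y^5$ with $x\ne y$, or $x=y=0$; and at such points $h_5(x,y)=x^5$. The common zero set of $h_4$ and $h_5$ is the single point $\{0,0\}$, on which $\Phi$ tells us nothing. We look instead at the set $X$ where $h_4=0$ and $h_5=-1$. It consists of the $10=\dim H$ pairs of distinct roots of $z^5=-1$.

Let $\zeta=e^{2\pi i/5}$ and $\tau=(1+\sqrt5)/2$. Each pair in $X$ is $\{-\zeta^{s+t},-\zeta^{s-t}\}$ for a unique $s\in\mathbb{Z}/5$ and $t\in\{1,2\}$, and its sum is $-2\cos(2\pi t/5)\,\zeta^s$. So $e_1$ takes on $X$ the ten distinct nonzero values $-\tau^{-1}\zeta^s$ and $\tau\zeta^s$, while $|e_2|=1$ on $X$. One consequence is that a polynomial $a'e_2+b'e_1^2$ that vanishes on $X$ is zero, since $|a'|=|b'|\tau^2=|b'|\tau^{-2}$.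

For $S\in X$, formula \eqref{eq:T} gives $h_4(\Phi(S))=0$ and $h_5(\Phi(S))=-\mu$. If $\mu=0$, then $\Phi(S)=\{0,0\}$ for all $S\in X$. So $me_1$ and $ae_2+be_1^2$ vanish on $X$, and $\varphi=\psi^0$. If $\mu\ne0$, choose $c$ with $c^5\mu=1$ and replace $\varphi$ by $\varphi\psi^c$. Then $\mu=1$ and $\Phi(X)\subset X$. Now $e_1(\Phi(S))=m\,e_1(S)$, so multiplication by $m$ maps the ten values of $e_1$ into themselves. None of them is $0$, so $m\neq0$; hence multiplication by $m$ permutes them, and taking their product gives $|m|=1$. Then $m\tau$ is one of the numbers $\tau\zeta^s$, so $m=\zeta^s$. Since $e_1$ separates the points of $X$ and $e_1(mS)=me_1(S)$, we get $\Phi(S)=mS$. Thus $ae_2+be_1^2=m^2e_2$ on $X$, so $a=m^2$, $b=0$ and $\varphi=\psi^m$. This proves Theorem~\ref{thm:endo} for $G_{2,3}$.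

The passage to a finite set works for all $k$ and $n$. The use of $e_1$ does not: for $G_{2,n}$ with $n$ even the analogous set consists of pairs of roots of $z^{n+2}=-1$, and $e_1$ vanishes on the pairs $\{z,-z\}$. For $n=2$ this really produces an exotic endomorphism.

\begin{example}\label{ex:G22}
Let $k=n=2$, so that $H=\mathbb{C}[e_1,e_2]/(h_3,h_4)$ with $h_3=e_1^3-2e_1e_2$ and $h_4=e_1^4-3e_1^2e_2+e_2^2$. Put
$$e_1\mapsto0,\qquad e_2\mapsto(-1+i)e_2+e_1^2=ie_2+h_2 .$$
Then $h_3\mapsto0$ and $h_4\mapsto(ie_2+h_2)^2$. By the Pieri rules, discarding partitions outside the $2\times2$ box, $e_2^2=h_2^2=s_{(2,2)}$ and $e_2h_2=0$ in $H$. So $(ie_2+h_2)^2=(i^2+1)s_{(2,2)}=0$ in $H$, and we have a graded endomorphism of $H$. It vanishes on $H^2$ but not on $H^4$. If it were $\psi^m$ or $D\psi^m$, then $m=0$, and it would vanish on $H^4$. This proves the last assertion of Theorem~\ref{thm:square}.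
\end{example}

For $G_{2,4}$, and in general, we need a finer tool than the values of $e_1$. It is a hermitian product on the functions on $X$.

\section{A finite set on which Schur polynomials are orthonormal}\label{sec:X}

Let $\varepsilon=(-1)^{k-1}$, let $U=\{z\in\mathbb{C}:z^N=\varepsilon\}$, and let $X$ be the set of $k$-element subsets of $U$. The sign $\varepsilon$ is chosen so that no signs appear in Lemmas~\ref{lem:values} and~\ref{lem:conj}. Let $\mathbb{C}[X]$ be the algebra of functions $X\to\mathbb{C}$. Evaluation gives ring maps $\Lambda\to R\to\mathbb{C}[X]$, written $g\mapsto g|_X$.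

\begin{lemma}\label{lem:values}
For $S\in X$ we have $h_j(S)=(-1)^je_j(U\setminus S)$ for $j\le n$, $h_j(S)=0$ for $n<j<N$, and $h_N(S)=\varepsilon$. Moreover $|e_k(S)|=1$ and $\overline{e_k(S)}=h_n(S)$.
\end{lemma}

\begin{proof}
From $\prod_{x\in U}(z-x)=z^N-\varepsilon$ we get $\prod_{x\in U}(1-xt)=1-\varepsilon t^N$. Hence
$$\sum_jh_j(S)t^j=\prod_{x\in S}(1-xt)^{-1}=\prod_{y\in U\setminus S}(1-yt)\cdot(1+\varepsilon t^N+\cdots).$$
The first factor has degree $n<N$, which gives the values of $h_j(S)$ for $j\le N$. Comparing coefficients of $t^N$ in the product over $U$ gives $(-1)^N\prod_{x\in U}x=-\varepsilon$, that is, $\prod_{x\in U}x=(-1)^{N+k}=(-1)^n$. So $e_k(S)h_n(S)=(-1)^n\prod_{x\in U}x=1$. All elements of $U$ have absolute value $1$, so $|e_k(S)|=1$ and $\overline{e_k(S)}=e_k(S)^{-1}=h_n(S)$.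
\end{proof}

The set $X$ has $\binom Nk=\dim H$ elements, so one may hope that the Schur polynomials in the box form a basis of $\mathbb{C}[X]$. More is true. The characters $x\mapsto x^a$, $0\le a<N$, are orthogonal on $U$, and the numerators in (S1) are minors of their table. We choose a weight that cancels the denominators:
$$w(S)=N^{-k}\prod_{\{x,y\}\subset S}|x-y|^2>0,\qquad \langle g,g'\rangle=\sum_{S\in X}g(S)\overline{g'(S)}\,w(S).$$
For $\lambda$ in the box let $M(\lambda)=\{\lambda_j+k-j:1\le j\le k\}$. The map $\lambda\mapsto M(\lambda)$ is a bijection onto the $k$-element subsets of $\{0,\dots,N-1\}$.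

\begin{lemma}\label{lem:orth}
The functions $s_\lambda|_X$ with $\lambda$ in the box form an orthonormal basis of $\mathbb{C}[X]$.
\end{lemma}

\begin{proof}
The denominator in (S1) is the Vandermonde determinant, of squared absolute value $N^kw(S)$. So
$$s_\lambda(S)\overline{s_\nu(S)}\,w(S)=N^{-k}\det(x^a)_{a\in M(\lambda),\,x\in S}\;\overline{\det(x^b)_{b\in M(\nu),\,x\in S}},$$
with the same ordering of $S$ in both determinants. The Cauchy--Binet formula states that for $k\times N$ matrices $A,B$ the determinant of $A\bar B^{T}$ is the sum of $\det A_S\,\overline{\det B_S}$ over all $k$-element sets $S$ of columns. With columns indexed by $U$ it gives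
$$\langle s_\lambda,s_\nu\rangle=N^{-k}\det\Bigl(\sum_{x\in U}x^{a-b}\Bigr)_{a\in M(\lambda),\,b\in M(\nu)} .$$
The set $U$ is a coset of the group of $N$-th roots of unity and $|a-b|<N$, so the entry is $N$ for $a=b$ and $0$ otherwise. If $\lambda=\nu$, the matrix is $N$ times the identity. If $\lambda\ne\nu$, some $a\in M(\lambda)$ is not in $M(\nu)$, and its row is zero. So the functions are orthonormal, and there are $|X|$ of them.
\end{proof}

The ring $\mathbb{C}[X]$ is not graded, but restriction to $X$ agrees with passage to $H$ up to terms whose degree is lower by a multiple of $N$.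

\begin{lemma}\label{lem:degree}
Let $g\in R_d$ have class $\sum_{|\lambda|=d}g_\lambda s_\lambda$ in $H$, the sum being over $\lambda$ in the box. Then $g|_X-\sum g_\lambda s_\lambda|_X$ is a combination of the $s_\nu|_X$ with $\nu$ in the box and $|\nu|\in\{d-N,d-2N,\dots\}$. In particular, if $d<N$, then $g|_X=\sum g_\lambda s_\lambda|_X$, and $g|_X=0$ implies $g=0$ in $H$.
\end{lemma}

\begin{proof}
Write $g=\sum g_\lambda s_\lambda+\sum_{j=n+1}^Nr_jh_j$ with $r_j\in R_{d-j}$. By Lemma~\ref{lem:values} the second sum equals $\varepsilon r_N$ on $X$. For $d<N$ we have $r_N=0$, and in general we apply induction to $r_N\in R_{d-N}$. The last claim follows from Lemma~\ref{lem:orth}.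
\end{proof}

If $f=\sum f_\nu s_\nu\in\Lambda_d$, its class in $H$ is obtained by discarding the $\nu$ outside the box. So Lemmas~\ref{lem:orth} and~\ref{lem:degree} compare the product on $X$ with the Hall product:
\begin{equation}\label{eq:trunc}
\langle f|_X,g|_X\rangle=(f,g)-\sum_{\nu\vdash d,\ \nu\text{ not in the box}}f_\nu\overline{g_\nu}\qquad(f,g\in\Lambda_d,\ d<N).
\end{equation}

Complex conjugation is an operation on $\mathbb{C}[X]$ with no counterpart in $H$. It permutes the Schur basis, and it changes the degree in a way that depends on the shape. The \emph{Durfee number} $r(\lambda)=\#\{j:\lambda_j\ge j\}$ is the side of the largest square contained in the diagram of $\lambda$; the partitions with $r(\lambda)=1$ are the \emph{hooks}.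

\begin{lemma}\label{lem:conj}
There is an injective map $\lambda\mapsto\lambda^*$ of the set of partitions in the box to itself such that $\overline{s_\lambda}=s_{\lambda^*}$ on $X$ and $|\lambda^*|=N\,r(\lambda)-|\lambda|$.
\end{lemma}

\begin{proof}
Let $r=r(\lambda)$. On $U$ we have $\bar x=x^{-1}$. Conjugate (S1) and multiply numerator and denominator by $\prod_ix_i^{k-1}$:
$$\overline{s_\lambda}=\det(x_i^{\,j-1-\lambda_j})/\det(x_i^{\,j-1}).$$
The exponents $j-1-\lambda_j$ increase strictly with $j$, and they are negative exactly for $j\le r$. In these $r$ columns we substitute $x^a=\varepsilon x^{a+N}$, which produces a factor $\varepsilon^r$. The new exponents $N+j-1-\lambda_j$ lie in $[k,N-1]$, because $\lambda_1\le n$, and the others lie in $[0,k-1]$. Moving the first $r$ columns to the end, in the same order, makes the exponents increasing and produces the sign $(-1)^{r(k-r)}$. The total sign is $(-1)^{r(k-1)+r(k-r)}=(-1)^{r(r+1)}=1$. The exponents form a $k$-element subset $M(\lambda^*)$ of $\{0,\dots,N-1\}$, and reversing the order of the columns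 in both determinants shows that the quotient is $s_{\lambda^*}$. The sum of the exponents is $\binom k2-|\lambda|+rN$, and it also equals $\binom k2+|\lambda^*|$. Finally, conjugation is injective on $\mathbb{C}[X]$ and the $s_\lambda|_X$ are distinct, so $\lambda\mapsto\lambda^*$ is injective.
\end{proof}

\section{Endomorphisms act on $X$}\label{sec:action}

The lift $\tilde\varphi$ preserves $I$, not the ideal of $X$. What saves the situation is that $h_N$, the only generator of $I$ that does not vanish on $X$, has the highest degree.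

\begin{proposition}\label{prop:action}
There is a number $\mu=\mu(\varphi)\in\mathbb{C}$ such that $\tilde\varphi(h_N)$ is the constant $\varepsilon\mu$ on $X$. It satisfies $\mu(\varphi\psi^c)=c^N\mu(\varphi)$ for $c\in\mathbb{C}$. If $\mu=0$, then $\varphi=\psi^0$. If $\mu=1$, then $\Phi(X)\subset X$.
\end{proposition}

\begin{proof}
For $n<j<N$ the polynomial $\tilde\varphi(h_j)$ lies in $I$ and has degree less than $N$, so it lies in $(h_{n+1},\dots,h_{N-1})$ and vanishes on $X$. In degree $N$ we have $\tilde\varphi(h_N)=\mu h_N+\sum_{n<j<N}r_jh_j$ with $\mu\in\mathbb{C}$, which is $\varepsilon\mu$ on $X$. The lift of $\varphi\psi^c$ sends $h_N$ to $c^N\tilde\varphi(h_N)$, which gives the scaling rule.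

Let $S\in X$ and $T=\Phi(S)=\{t_1,\dots,t_k\}$. By \eqref{eq:T}, $h_j(T)=0$ for $n<j<N$ and $h_N(T)=\varepsilon\mu$. Put $E(t)=\prod_i(1-t_it)$ and $B(t)=\sum_{j\le n}h_j(T)t^j$. Then $E(t)\bigl(B(t)+\varepsilon\mu t^N+O(t^{N+1})\bigr)=1$, so $EB=1-\varepsilon\mu t^N+O(t^{N+1})$. As $\deg(EB)\le k+n=N$,
$$E(t)B(t)=1-\varepsilon\mu t^N .$$
If $\mu=0$, then $E$ is a constant polynomial, so all $t_i$ are $0$. This holds for every $S\in X$, so $\tilde\varphi(e_i)|_X=0$ for $1\le i\le k$, and $\varphi(e_i)=0$ by Lemma~\ref{lem:degree}. If $\mu=1$, then $\deg B\le n$ forces $\deg E=k$, so no $t_i$ is $0$, and $E$ divides $\prod_{x\in U}(1-xt)$, whose roots are simple. So the $t_i$ are distinct elements of $U$.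
\end{proof}

We call $\varphi$ \emph{normalized} if $\mu(\varphi)=1$. If $\varphi\ne\psi^0$, then $\varphi\psi^c$ is normalized for any $c$ with $c^N\mu(\varphi)=1$, and $\varphi\psi^c=\psi^m$ implies $\varphi=\psi^{m/c}$. So it suffices to classify normalized endomorphisms. For these, \eqref{eq:T} reads
$$g|_X\circ\Phi=\tilde\varphi(g)|_X\qquad(g\in R).$$
For example, $\psi^\zeta$ with $\zeta^N=1$ is normalized, with $\Phi(S)=\zeta S$. For $n=k$ the automorphism $D$ has $\Phi(S)=-(U\setminus S)$, by the first formula of Lemma~\ref{lem:values}; this lies in $X$ because $N=2k$ is even. The map $\Phi$ need not be injective: a normalization of the endomorphism of Example~\ref{ex:G22} kills $e_1$, so it maps the six points of $X$ into the two pairs $\{z,-z\}$.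

\section{Reduction to the class $e_k$}\label{sec:rigid}

We have no direct information on $\Phi$; it is not even known to be a bijection. This section shows that control of the single class $\varphi(e_k)$ is enough. The reason is that $e_k^n=s_{(n^k)}$ is the top class of $H$, and $e_k$ involves every product of power sums of degree $k$.

\begin{proposition}\label{prop:rigid}
Let $2\le k\le n$. If $\varphi(e_k)=\xi e_k$ for some $\xi\in\mathbb{C}$, then $\varphi=\psi^m$ for some $m\in\mathbb{C}$.
\end{proposition}

\begin{proof}
The hypothesis is unchanged when $\varphi$ is replaced by $\varphi\psi^c$, so we may assume that $\varphi$ is normalized. We have $\tilde\varphi(e_k)=\xi e_k$ in $R$, so $e_k\circ\Phi=\xi e_k$ on $X$, and $|\xi|=1$ because $|e_k|=1$ on $X$.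

\emph{Step 1: $\Phi$ is a bijection preserving $w$.} Let $\theta(g)=\langle g,e_k^n\rangle$ for $g\in\mathbb{C}[X]$. By Lemma~\ref{lem:orth}, $\theta(g)$ is the coefficient of $s_{(n^k)}$ in $g$; it plays the role of integration over the fundamental class. On the other hand $\theta(g)=\sum_Sg(S)\kappa(S)$ with $\kappa(S)=\overline{e_k(S)}^{\,n}w(S)$, and $|\kappa|=w>0$. We claim that
$$\theta(g\circ\Phi)=\xi^n\theta(g)\qquad(g\in\mathbb{C}[X]).$$
It suffices to take $g=s_\lambda$ with $\lambda$ in the box. If $|\lambda|<nk$, then $g\circ\Phi=\tilde\varphi(s_\lambda)|_X$ involves only $s_\nu$ with $|\nu|\le|\lambda|$ by Lemma~\ref{lem:degree}, so both sides are $0$. The only other partition in the box is $(n^k)$, and $e_k^n\circ\Phi=\xi^ne_k^n$. Now let $g$ be the indicator function of a point $T\in X$. The claim gives $\sum_{S\in\Phi^{-1}(T)}\kappa(S)=\xi^n\kappa(T)\neq0$. So $\Phi$ is surjective, hence bijective. The sum then has a single term, and taking absolute values gives $w\circ\Phi=w$. Therefore $g\mapsto g\circ\Phi$ is unitary on $\mathbb{C}[X]$.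

\emph{Step 2: power sums are eigenvectors.} Let $1\le j\le k$. All partitions of $j$ are in the box, since $j\le k\le n$, so $\Lambda_j\cong R_j\to\mathbb{C}[X]$ is an isometric embedding for the Hall product. By Step 1, $\tilde\varphi$ acts unitarily on $R_j$. Let $Q_j\subset R_j$ be the span of the products of two homogeneous elements of positive degree. A graded ring endomorphism maps $Q_j$ into itself; being unitary, $\tilde\varphi$ maps $Q_j$ onto itself and preserves its orthogonal complement. Since $R=\mathbb{C}[p_1,\dots,p_k]$, the space $Q_j$ is spanned by the $p_\lambda$ with $\lambda\vdash j$, $\lambda\neq(j)$, and by (S4) its complement is $\mathbb{C}p_j$. So $\tilde\varphi(p_j)=\alpha_jp_j$ with $|\alpha_j|=1$.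

\emph{Step 3: the eigenvalues.} Apply $\tilde\varphi$ to $e_k=\sum_{\lambda\vdash k}\pm z_\lambda^{-1}p_\lambda$. The $p_\lambda$ with $\lambda\vdash k$ are linearly independent in $R_k$ and all coefficients are nonzero, so $\prod_i\alpha_{\lambda_i}=\xi$ for every $\lambda\vdash k$. The partitions $(j,1^{k-j})$ and $(1^k)$ give $\alpha_j\alpha_1^{k-j}=\alpha_1^k$, so $\alpha_j=\alpha_1^j$. As $p_1,\dots,p_k$ generate $R$, we conclude $\varphi=\psi^{\alpha_1}$.
\end{proof}

\section{The image of $e_k$}\label{sec:u}

Let $\varphi$ be normalized. Among the generators, $e_k$ is the one about which Lemma~\ref{lem:values} says something at \emph{every} point of $X$: it has absolute value $1$, and its conjugate is the polynomial $h_n$. Both properties survive composition with the unknown map $\Phi$. Write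
$$\varphi(e_k)=\sum_{\lambda\vdash k}a_\lambda s_\lambda,\qquad u=e_k\circ\Phi=\sum_{\lambda\vdash k}a_\lambda s_\lambda|_X ;$$
all partitions of $k$ are in the box. We denote the hook $(\alpha+1,1^\beta)$ by $(\alpha|\beta)$; it has size $\alpha+\beta+1$.

\begin{lemma}\label{lem:hooks}
Only hooks occur in $u$: there are $a_0,\dots,a_{k-1}\in\mathbb{C}$ with
$$u=\sum_{j=0}^{k-1}a_js_{(j|k-1-j)},\qquad\sum_{j=0}^{k-1}|a_j|^2=1 .$$
Moreover $\langle ug,ug'\rangle=\langle g,g'\rangle$ for all $g,g'\in\mathbb{C}[X]$.
\end{lemma}

\begin{proof}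
By Lemma~\ref{lem:values}, $\bar u=h_n\circ\Phi=\tilde\varphi(h_n)|_X$, and by Lemma~\ref{lem:degree} this lies in the span of the $s_\nu|_X$ with $|\nu|=n$. By Lemma~\ref{lem:conj}, $\bar u=\sum\bar a_\lambda s_{\lambda^*}$ with distinct $\lambda^*$. So $a_\lambda\neq0$ forces $N\,r(\lambda)-k=n$, that is, $r(\lambda)=1$. Since $|u|=1$ on $X$, multiplication by $u$ is an isometry, and $\sum|a_j|^2=\langle u,u\rangle=\langle1,1\rangle=1$.
\end{proof}

Here $a_0$ is the coefficient of $e_k$ and $a_{k-1}$ that of $h_k$. We want $a_1=\dots=a_{k-1}=0$, and we extract quadratic equations from the isometry property, applied to $e_1,e_2,h_2$, which restrict to orthonormal functions on $X$.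

\begin{example}\label{ex:k2}
Let $k=2$ and $n\ge4$, so $u=a_0e_2+a_1h_2$. The Pieri rules and Lemma~\ref{lem:degree} give, after discarding partitions with three rows,
$$ue_1=(a_0+a_1)s_{(2,1)}+a_1s_{(3)},\qquad uh_2=a_1s_{(4)}+(a_0+a_1)s_{(3,1)}+a_1s_{(2,2)} .$$
Both functions have norm $1$, so $|a_0+a_1|^2+|a_1|^2=1=|a_0+a_1|^2+2|a_1|^2$, and $a_1=0$. For $n=3$ the term $s_{(4)}$ is outside the box and the second equation repeats the first.
\end{example}

For larger $k$ it is more economical to compute the full Hall products by adjoints and to subtract the few terms outside the box, using \eqref{eq:trunc}. Put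
$$b_j=a_j+a_{j+1}\quad(0\le j\le k-2),\qquad \delta=\begin{cases}1&\text{if }n=k,\\0&\text{if }n>k.\end{cases}$$

\begin{lemma}\label{lem:eqs}
The coefficients of $u$ satisfy
\begin{itemize}
\item[(E1)] $\sum_{j=0}^{k-2}|b_j|^2=|a_0|^2+\delta|a_{k-1}|^2$;
\item[(E2)] if $k\ge3$, then $b_j=0$ for $1\le j\le k-3$;
\item[(E3)] if $k\ge3$, then $\sum_{j=0}^{k-3}b_{j+1}\bar b_j=a_1\bar a_0+\delta\,a_{k-1}\bar a_{k-2}$;
\item[(E4)] if $k\ge3$ and $n\ge k+2$, then $b_j=0$ for $1\le j\le k-2$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\hat u=\sum_ja_js_{(j|k-1-j)}\in\Lambda_k$, so $\hat u|_X=u$ and $(\hat u,\hat u)=1$.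

\emph{Removing strips from hooks.} A cell can be removed from the end of the arm or from the end of the leg. Omitting terms with a negative entry, we have $e_1^\perp s_{(\alpha|\beta)}=s_{(\alpha-1|\beta)}+s_{(\alpha|\beta-1)}$ for hooks of size at least $2$, and for hooks of size at least $3$
$$e_2^\perp s_{(\alpha|\beta)}=s_{(\alpha|\beta-2)}+s_{(\alpha-1|\beta-1)},\qquad h_2^\perp s_{(\alpha|\beta)}=s_{(\alpha-2|\beta)}+s_{(\alpha-1|\beta-1)} .$$
Collecting coefficients, and assuming $k\ge3$ in the last two formulas,
\begin{equation}\label{eq:perp}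
e_1^\perp\hat u=\sum_{j=0}^{k-2}b_js_{(j|k-2-j)},\qquad e_2^\perp\hat u=\sum_{j=0}^{k-3}b_js_{(j|k-3-j)},\qquad h_2^\perp\hat u=\sum_{j=0}^{k-3}b_{j+1}s_{(j|k-3-j)} .
\end{equation}

\emph{Hall products.} We have $e_1^\perp e_1=e_2^\perp e_2=h_2^\perp h_2=1$, $e_1^\perp e_2=e_1^\perp h_2=e_1$ and $e_2^\perp h_2=0$. The product rules (S5) give $e_1^\perp(e_1\hat u)=\hat u+e_1e_1^\perp\hat u$, $\;e_2^\perp(e_2\hat u)=\hat u+e_1e_1^\perp\hat u+e_2e_2^\perp\hat u$, $\;h_2^\perp(h_2\hat u)=\hat u+e_1e_1^\perp\hat u+h_2h_2^\perp\hat u$ and $e_2^\perp(h_2\hat u)=e_1e_1^\perp\hat u+h_2e_2^\perp\hat u$. Pairing with $\hat u$ and writing $P=\|e_1^\perp\hat u\|^2=\sum_{j=0}^{k-2}|b_j|^2$, we obtain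
\begin{align*}
(e_1\hat u,e_1\hat u)&=1+P, & (e_2\hat u,e_2\hat u)&=1+P+\|e_2^\perp\hat u\|^2,\\
(e_2\hat u,h_2\hat u)&=P+(h_2^\perp\hat u,e_2^\perp\hat u), & (h_2\hat u,h_2\hat u)&=1+P+\|h_2^\perp\hat u\|^2 .
\end{align*}

\emph{Proof of (E1).} We have $k+1<N$. The partitions of $k+1$ outside the box are $(1^{k+1})$ and, only if $n=k$, $(k+1)$. Their coefficients in $e_1\hat u$ are $a_0$ and $a_{k-1}$. So \eqref{eq:trunc} and $\langle ue_1,ue_1\rangle=1$ give $1=1+P-|a_0|^2-\delta|a_{k-1}|^2$.

\emph{Degree $k+2$.} Let $k\ge3$; then $n\ge3$ and $k+2<N$. A partition of $k+2$ outside the box has at least $k+1$ rows or a first row of length at least $k+1$, so it is one of the four listed below. Its coefficient in $e_2\hat u$ (in $h_2\hat u$) is the sum of the coefficients in $\hat u$ of the partitions obtained by removing a vertical (horizontal) strip of size $2$.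
\begin{center}
\begin{tabular}{c|c|c|c}
$\nu$ & outside the box & coefficient in $e_2\hat u$ & coefficient in $h_2\hat u$\\ \hline
$(1^{k+2})$ & always & $a_0$ & $0$\\
$(2,1^k)$ & always & $b_0$ & $a_0$\\
$(k+1,1)$ & if $n=k$ & $a_{k-1}$ & $b_{k-2}$\\
$(k+2)$ & if $n\le k+1$ & $0$ & $a_{k-1}$
\end{tabular}
\end{center}
Indeed, from $(1^{k+2})$ only a vertical strip can be removed, leaving $(1^k)$. From $(2,1^k)$ vertical strips leave $(1^k)$ or $(2,1^{k-2})$, and a horizontal strip leaves $(1^k)$. From $(k+1,1)$ a vertical strip leaves $(k)$, and horizontal strips leave $(k)$ or $(k-1,1)$. From $(k+2)$ only a horizontal strip can be removed, leaving $(k)$.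

\emph{Proof of (E2).} From $\langle ue_2,ue_2\rangle=1$ we get $P+\|e_2^\perp\hat u\|^2=|a_0|^2+|b_0|^2+\delta|a_{k-1}|^2$. By (E1) and \eqref{eq:perp} this says $\sum_{j=0}^{k-3}|b_j|^2=|b_0|^2$.

\emph{Proof of (E3).} From $\langle ue_2,uh_2\rangle=0$ we get $P+\sum_{j=0}^{k-3}b_{j+1}\bar b_j=b_0\bar a_0+\delta\,a_{k-1}\bar b_{k-2}$. Subtract (E1), using $b_0\bar a_0=|a_0|^2+a_1\bar a_0$ and $a_{k-1}\bar b_{k-2}=|a_{k-1}|^2+a_{k-1}\bar a_{k-2}$.

\emph{Proof of (E4).} For $n\ge k+2$ only the first two rows of the table are outside the box, so $\langle uh_2,uh_2\rangle=1$ gives $P+\|h_2^\perp\hat u\|^2=|a_0|^2$. By (E1) with $\delta=0$, $h_2^\perp\hat u=0$, and \eqref{eq:perp} finishes the proof.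
\end{proof}

\begin{proposition}\label{prop:u}
If $k\ge4$ and $n>k$, or if $k\in\{2,3\}$ and $n\ge k+2$, then $\varphi(e_k)=a_0e_k$.
\end{proposition}

\begin{proof}
For $k=2$ this is Example~\ref{ex:k2}. Let $k\ge3$. The left side of (E3) is $0$. For $k\ge4$ the term $j=0$ contains $b_1$ and a term $j\geq 1$ contains $b_j$, and these vanish by (E2); for $k=3$ the only term is $b_1\bar b_0$, and $b_1=0$ by (E4). Since $n>k$ we have $\delta=0$, so (E3) gives $a_1\bar a_0=0$. Then $|b_0|^2=|a_0|^2+|a_1|^2$, and (E1) becomes
$$|a_1|^2+\sum_{j=1}^{k-2}|b_j|^2=0 .$$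
So $a_1=0$, and $a_{j+1}=-a_j$ for $1\le j\le k-2$. Hence $a_1=\dots=a_{k-1}=0$.
\end{proof}

This is where $n\neq k$ is used: for $n=k$ the terms with $\delta$ make the equations symmetric under $a_j\leftrightarrow\bar a_{k-1-j}$ in (E1) and (E3), and $u=h_k$, coming from $D$, is a solution.

\section{Prime $N$ and the end of the proof of Theorem~\ref{thm:endo}}\label{sec:prime}

Proposition~\ref{prop:u} leaves out $(k,n)=(2,3)$ and $(3,4)$, where $(k+2)$ falls outside the box and (E2) is empty. In both cases $N$ is prime, and the argument of Section~\ref{sec:example} with the values of $e_1$ has an arithmetic form that covers them.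

\begin{proposition}\label{prop:prime}
If $N$ is an odd prime, every normalized endomorphism is $\psi^m$ with $m^N=1$.
\end{proposition}

\begin{proof}
Let $\zeta=e^{2\pi i/N}$ and fix $\eta\in U$, so $U=\{\eta\zeta^s:s\in\mathbb{Z}/N\}$. We use two standard facts. The minimal polynomial of $\zeta$ over $\mathbb{Q}$ is $1+z+\dots+z^{N-1}$, so a function $\gamma\colon\mathbb{Z}/N\to\mathbb{Q}$ satisfies $\sum_s\gamma(s)\zeta^s=0$ only if it is constant. And the roots of unity in $\mathbb{Q}(\zeta)$ are the numbers $\pm\zeta^s$.

For $S\in X$ write $S=\{\eta\zeta^a:a\in A\}$ and $\Phi(S)=\{\eta\zeta^b:b\in B\}$ with $k$-element sets $A,B\subset\mathbb{Z}/N$. The indicator function $\mathbf{1}_A$ is not constant, since $0<k<N$, so $e_1$ has no zero on $X$. Let $\varphi(e_1)=me_1$. Then $e_1(\Phi(S))=m\,e_1(S)$, and so $m=\sum_{b\in B}\zeta^b/\sum_{a\in A}\zeta^a\in\mathbb{Q}(\zeta)$. As $X$ is finite, $\Phi^r(S_0)=S_0$ for some $S_0\in X$ and $r\ge1$, so $m^r=1$. Hence $m=\pm\zeta^s$ for some $s$.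

If $m=-\zeta^s$, then $\mathbf{1}_B+\mathbf{1}_{A+s}$ is a constant integer $c$, and summing over $\mathbb{Z}/N$ gives $cN=2k$. This is impossible, because $N$ is odd and $k\le n$, so $0<2k<N$. Hence $m=\zeta^s$. Then $\mathbf{1}_B-\mathbf{1}_{A+s}$ is constant with sum $0$, so $B=A+s$. Thus $\Phi(S)=mS$ for all $S\in X$, so $\tilde\varphi(e_j)=m^je_j$ on $X$ for $1\le j\le k$. By Lemma~\ref{lem:degree}, $\varphi(e_j)=m^je_j$, that is, $\varphi=\psi^m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:endo}]
By Section~\ref{sec:ring} we may assume $F=\mathbb{C}$ and $2\le k<n$, and by Section~\ref{sec:action} that $\varphi$ is normalized. If $(k,n)$ is $(2,3)$ or $(3,4)$, then $N$ is $5$ or $7$ and Proposition~\ref{prop:prime} applies. All other pairs satisfy the hypothesis of Proposition~\ref{prop:u}, and Proposition~\ref{prop:rigid} gives $\varphi=\psi^m$.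
\end{proof}

With Section~\ref{sec:lefschetz}, this completes the proof of Theorem~\ref{thm:fpp}.

\section{The case $n=k$}\label{sec:square}

\begin{proof}[Proof of Theorem~\ref{thm:square}]
The failure for $k=2$, $F=\mathbb{C}$ is Example~\ref{ex:G22}, and $k=1$ is immediate. Let $n=k\ge2$ and let $\varphi\neq\psi^0$ be an endomorphism over $\mathbb{C}$. It suffices to show that $\varphi(e_k)$ is a multiple of $e_k$ or of $h_k$. In the first case Proposition~\ref{prop:rigid} gives $\varphi=\psi^m$. In the second case $D\varphi(e_k)$ is a multiple of $e_k$, so $D\varphi=\psi^m$ and $\varphi=D\psi^m$. The property to be proved is unchanged by rescaling, and Lemma~\ref{lem:eqs} holds for normalized $\varphi$ with $\delta=1$.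

\emph{The case $k\ge4$.} By Section~\ref{sec:ring} we may take $F=\mathbb{C}$; let $\varphi$ be normalized. By (E2), $b_j=0$ for $1\le j\le k-3$, and as in the proof of Proposition~\ref{prop:u} the left side of (E3) vanishes. So $a_1\bar a_0+a_{k-1}\bar a_{k-2}=0$. Equation (E1) reads $|a_0+a_1|^2+|a_{k-2}+a_{k-1}|^2=|a_0|^2+|a_{k-1}|^2$, that is,
$$|a_1|^2+|a_{k-2}|^2+2\operatorname{Re}\bigl(a_1\bar a_0+a_{k-1}\bar a_{k-2}\bigr)=0 .$$
Hence $a_1=0$, and then $a_j=0$ for $1\le j\le k-2$ by (E2). So $u=a_0e_k+a_{k-1}h_k$ with $|a_0|^2+|a_{k-1}|^2=1$. To exclude a mixture we return to the pointwise condition $|u|^2=1$. On $X$ we have $h_k=\overline{e_k}$ and $e_kh_k=1$, so expanding $u\bar u=1$ gives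
$$a_0\bar a_{k-1}\,e_k^2+\bar a_0a_{k-1}\,h_k^2=0\quad\text{on }X .$$
Here $e_k^2=s_{(2^k)}$ by (S1). By (S2), $s_{(k,k)}=h_k^2-h_{k+1}h_{k-1}$, which equals $h_k^2$ on $X$ because $k<k+1<N$. The partitions $(2^k)$ and $(k,k)$ are in the box and are distinct for $k\neq2$, so $a_0a_{k-1}=0$ by Lemma~\ref{lem:orth}. (For $k=2$ they coincide, and this coincidence is what Example~\ref{ex:G22} exploits.)

\emph{The case $F=\mathbb{Q}$, $k\in\{2,3\}$.} Let $\varphi_0\neq\psi^0$ be an endomorphism over $\mathbb{Q}$, extended to $\mathbb{C}$, and let $\varphi=\varphi_0\psi^c$ be normalized. Then $a_j=c^k\rho_j$, where the $\rho_j\in\mathbb{Q}$ are the coefficients of $\varphi_0(e_k)$; they are not all $0$, by Lemma~\ref{lem:hooks}. Every term of (E1) and (E3) is of the form $a_i\bar a_j$, so after division by $|c|^{2k}$ these equations hold with $\rho$ in place of $a$.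

For $k=2$, (E1) reads $(\rho_0+\rho_1)^2=\rho_0^2+\rho_1^2$, so $\rho_0\rho_1=0$.

For $k=3$, (E1) reads $(\rho_0+\rho_1)^2+(\rho_1+\rho_2)^2=\rho_0^2+\rho_2^2$ and (E3) reads $(\rho_1+\rho_2)(\rho_0+\rho_1)=\rho_1\rho_0+\rho_2\rho_1$. Expanding,
$$\rho_1(\rho_0+\rho_1+\rho_2)=0,\qquad \rho_1^2+\rho_0\rho_2=0 .$$
Suppose $\rho_1\neq0$. Then $\rho_1=-(\rho_0+\rho_2)$, and the second equation becomes $\rho_0^2+3\rho_0\rho_2+\rho_2^2=0$. The discriminant $5$ is not the square of a rational number, so $\rho_0=\rho_2=0$ and $\rho_1=0$, a contradiction. Hence $\rho_1=0$ and $\rho_0\rho_2=0$.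

In both cases $\varphi_0(e_k)$ is a multiple of $e_k$ or of $h_k$, so $\varphi_0$ is $\psi^m$ or $D\psi^m$ over $\mathbb{C}$. The number $m$ is the scalar by which $\varphi_0$ acts on $H^2$, so it is rational.
\end{proof}

\begin{thebibliography}{9}

\bibitem{SM}
\emph{On self-maps of complex flag manifolds},
\texttt{http://poincare.matf.bg.ac.rs/\textasciitilde marko.radovanovic/SMFM.pdf}

\end{thebibliography}
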